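\title{Small Boolean algebras fail the Grothendieck property}

\begin{abstract}
The Grothendieck number $\mathfrak{gr}$ is the least cardinality of an infinite Boolean algebra on which every weakly* null sequence of measures is weakly null. We prove in ZFC that $\mathfrak b\le\mathfrak{gr}$, and more generally that an infinite Boolean algebra of cardinality less than $\operatorname{non}(\mathcal M)$ has neither the Grothendieck nor the Nikodym property. The proof places a sequence of Rademacher-type measures on each of countably many disjoint pieces of the Stone space and selects one measure from each piece. The same method shows that ground-model algebras lose both properties in every extension that makes the ground-model reals meager, and that $C(K)$ is not a Grothendieck space when $K$ is an infinite compact space of weight less than $\operatorname{non}(\mathcal M)$.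
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal A$ be a Boolean algebra and let $K=St(\mathcal A)$ be its Stone space. This is the compact Hausdorff space of ultrafilters on $\mathcal A$; the sets $\{x\in K:b\in x\}$, $b\in\mathcal A$, form a base of $K$ and are exactly its clopen subsets. We identify $b$ with the corresponding clopen set. A \emph{measure} on $\mathcal A$ is a finitely additive function $\mu\colon\mathcal A\to\mathbb R$ that is finite, that is, $\sup_{b\in\mathcal A}|\mu(b)|<\infty$. Every measure $\mu$ on $\mathcal A$ extends uniquely to an element $\widehat\mu$ of $M(K)$, the Banach space of regular Borel $\sigma$-additive finite signed measures on $K$ with the total variation norm. By the Riesz representation theorem, $M(K)=C(K)^*$, where $C(K)$ is the space of continuous real functions on $K$.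

A sequence $\langle\mu_n:n\in\omega\rangle$ of measures on $\mathcal A$ is
\begin{itemize}
\item \emph{bounded} if $\sup_{b\in\mathcal A}\sup_{n}|\mu_n(b)|<\infty$;
\item \emph{pointwise null} if $\mu_n(b)\to0$ for every $b\in\mathcal A$;
\item \emph{weakly* null} if it is bounded and pointwise null;
\item \emph{weakly null} if $\widehat\mu_n\to0$ in the weak topology of the Banach space $M(K)$.
\end{itemize}
An infinite Boolean algebra has the \emph{Nikodym property} if every pointwise null sequence of measures on it is bounded, and the \emph{Grothendieck property} if every weakly* null sequence of measures on it is weakly null.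

Both properties ask how much the elements of $\mathcal A$ can see. A pointwise null sequence passes one test for each clopen subset of $K$. A weakly null sequence passes one test for each bounded functional on $M(K)$, and these include evaluation at every Borel subset of $K$. The Grothendieck property says that, for bounded sequences, the clopen tests already imply all the others, so it requires a rich supply of clopen sets. The simplest failure comes from distinct points $x_n$ converging to a further point $x$: the measures $\delta_{x_n}-\delta_x$ pass every clopen test and fail the test at the Borel set $\{x_n:n\in\omega\}$ (Lemma~\ref{lem:conv}). If $\mathcal A$ is countably infinite, then $K$ is infinite, compact and metrizable, so it contains such a sequence. At the other end, $\wp(\omega)$ has the Grothendieck property. The \emph{Grothendieck number} $\mathfrak{gr}$, the least cardinality of an infinite Boolean algebra with the Grothendieck property, therefore satisfies $\omega_1\le\mathfrak{gr}\le\mathfrak c$, and it is natural to compare it with the classical cardinal characteristics of the continuum.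

We recall those that we need. ``Almost all'' means all but finitely many, and $f\le^*g$ means that $f(n)\le g(n)$ for almost all $n$. The \emph{bounding number} $\mathfrak b$ is the least cardinality of a family $F\subseteq\omega^\omega$ for which no $g\in\omega^\omega$ satisfies $f\le^*g$ for all $f\in F$. The \emph{splitting number} $\mathfrak s$ is the least cardinality of a family $\mathcal S$ of subsets of $\omega$ such that for every infinite $A\subseteq\omega$ some $S\in\mathcal S$ makes both $A\cap S$ and $A\setminus S$ infinite. Let $\mathcal M$ and $\mathcal N$ be the ideals of meager and of null subsets of $2^\omega$. Then $\operatorname{cov}(\mathcal M)$ and $\operatorname{cov}(\mathcal N)$ are the least numbers of meager sets and of null sets that cover $2^\omega$, and $\operatorname{non}(\mathcal M)$ is the least cardinality of a non-meager subset of $2^\omega$. In ZFC, $\mathfrak b$, $\mathfrak s$ and $\operatorname{cov}(\mathcal N)$ are all at most $\operatorname{non}(\mathcal M)$.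

The following facts are known.
\begin{itemize}
\item[(K1)] $\max(\mathfrak s,\operatorname{cov}(\mathcal M))\le\mathfrak{gr}$.
\item[(K2)] Every infinite Boolean algebra of cardinality less than $\mathfrak b$ fails the Nikodym property.
\item[(K3)] Under Martin's axiom $\mathfrak{gr}=\mathfrak c$, so $\mathfrak b\le\mathfrak{gr}$ holds in some models of ZFC.
\end{itemize}
The paper \cite{source} poses as an open question whether $\mathfrak b\le\mathfrak{gr}$ is a theorem of ZFC, or whether $\mathfrak{gr}<\mathfrak b$ is consistent with ZFC.

There is a reason to expect the inequality. To be pointwise null, a sequence has to meet $|\mathcal A|$ requirements, each of which ignores finitely many terms, and fewer than $\mathfrak b$ requirements of this kind can often be met at once by one dominating function. The inequality does not follow formally from (K2), however: dividing the terms of an unbounded pointwise null sequence by their norms gives (along a subsequence) a weakly* null sequence, and nothing in the definitions prevents it from being weakly null. One needs a supply of measures that is flexible enough for a diagonal argument and that fails to be weakly null whatever the diagonal argument chooses. Such a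 supply exists, and the answer is positive.

\begin{theorem}\label{thm:b}
If $\mathcal A$ is an infinite Boolean algebra and $|\mathcal A|<\mathfrak b$, then $\mathcal A$ does not have the Grothendieck property. Hence $\mathfrak b\le\mathfrak{gr}$ holds in ZFC.
\end{theorem}

A quantitative form of the same argument gives more.

\begin{theorem}\label{thm:nonM}
If $\mathcal A$ is an infinite Boolean algebra and $|\mathcal A|<\operatorname{non}(\mathcal M)$, then $\mathcal A$ has neither the Grothendieck nor the Nikodym property. Consequently
\[
\max(\operatorname{cov}(\mathcal M),\operatorname{non}(\mathcal M))\le\mathfrak{gr},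
\]
and every infinite Boolean algebra with the Nikodym property has cardinality at least $\operatorname{non}(\mathcal M)$.
\end{theorem}

Since $\mathfrak b,\mathfrak s\le\operatorname{non}(\mathcal M)$, Theorem~\ref{thm:nonM} contains Theorem~\ref{thm:b} and the bound $\mathfrak s\le\mathfrak{gr}$ of (K1). We prove Theorem~\ref{thm:b} separately because its proof needs no combinatorics beyond the definition of $\mathfrak b$. The next theorem is the version for pairs of models; a \emph{dominating real over $V$} is a function $d\in\omega^\omega$ with $f\le^*d$ for all $f\in V\cap\omega^\omega$.

\begin{theorem}\label{thm:models}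
Let $V\subseteq W$ be transitive models of ZFC such that $V\cap2^\omega$ is meager in $W$ (for example, $W$ contains a dominating real over $V$). Then in $W$ no infinite Boolean algebra $\mathcal A\in V$ has the Grothendieck or the Nikodym property.
\end{theorem}

Combined with a theorem of Sobota and Zdomskyy \cite{SZ}, this yields an exact characterization for proper forcings with the Laver property (Corollary~\ref{cor:laver}). Finally, the method does not depend on clopen sets. A Banach space $X$ is a \emph{Grothendieck space} if every weak* null sequence in $X^*$ is weakly null, and the \emph{weight} of a topological space is the least cardinality of a base.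

\begin{theorem}\label{thm:CK}
If $K$ is an infinite compact Hausdorff space of weight less than $\operatorname{non}(\mathcal M)$, then $C(K)$ is not a Grothendieck space.
\end{theorem}

All four proofs split into two cases. If the compact space is scattered, it contains a convergent sequence (Section~\ref{sec:prelim}). Otherwise it carries an array $\langle\mu_{k,i}:k,i\in\omega\rangle$ of norm-one measures whose rows live on pairwise disjoint sets, and we look for $g\in\omega^\omega$ such that $\langle\mu_{k,g(k)}:k\in\omega\rangle$ is a counterexample. Section~\ref{sec:example} computes the array on the Cantor set; Section~\ref{sec:array} constructs it in general and proves Theorem~\ref{thm:b}. Sections~\ref{sec:nonM}, \ref{sec:models} and~\ref{sec:CK} prove the remaining theorems in order. We work in ZFC throughout.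

\section{Measures on compact spaces and the scattered case}\label{sec:prelim}

Let $K$ be a compact Hausdorff space. For a Borel set $D\subseteq K$ the map $\rho\mapsto\rho(D)$ is a linear functional of norm at most $1$ on $M(K)$. This gives the only test for weak convergence that we use:
\begin{equation}\label{eq:test}
\text{if $D$ is Borel and $\rho_n(D)\not\to0$, then $\langle\rho_n\rangle$ is not weakly null in $M(K)$.}
\end{equation}

For $K=St(\mathcal A)$ the terminology of the introduction agrees with that of Banach spaces. We have $\sup_b|\mu(b)|\le\|\widehat\mu\|\le2\sup_b|\mu(b)|$, because $\|\widehat\mu\|=\widehat\mu(P)-\widehat\mu(K\setminus P)$ for a Hahn decomposition and, by regularity, Borel sets are approximated in $|\widehat\mu|$-measure by clopen sets. The span of the indicators of clopen sets is dense in $C(K)$ by the Stone--Weierstrass theorem, and weak* null sequences are norm bounded by the uniform boundedness principle. Hence $\langle\mu_n\rangle$ is weakly* null exactly when $\langle\widehat\mu_n\rangle$ is weak* null in $C(K)^*$, and an infinite $\mathcal A$ has the Grothendieck property exactly when $C(St(\mathcal A))$ is a Grothendieck space.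

\begin{lemma}\label{lem:conv}
Let $K$ be a compact Hausdorff space and let $x$ and $x_n$, $n\in\omega$, be distinct points of $K$ with $x_n\to x$. Then $\langle\delta_{x_n}-\delta_x\rangle$ is weak* null and not weakly null in $M(K)$. If $K=St(\mathcal A)$, then $\mathcal A$ has neither the Grothendieck nor the Nikodym property.
\end{lemma}

\begin{proof}
For $f\in C(K)$ we have $f(x_n)-f(x)\to0$, so the sequence is weak* null. The set $D=\{x_n:n\in\omega\}$ is a countable union of closed sets, hence Borel, and $(\delta_{x_n}-\delta_x)(D)=1$ for all $n$. By \eqref{eq:test} the sequence is not weakly null.

Let $K=St(\mathcal A)$ and $b\in\mathcal A$. Both $b$ and its complement are open, so $x_n\in b\Leftrightarrow x\in b$ for almost all $n$, and $(\delta_{x_n}-\delta_x)(b)=0$ for almost all $n$. Thus $\langle\delta_{x_n}-\delta_x\rangle$ is pointwise null and bounded by $1$, and the Grothendieck property fails. The sequence $\langle n(\delta_{x_n}-\delta_x)\rangle$ is still pointwise null, and its $n$-th term takes the value $n$ on any clopen set that contains $x_n$ and not $x$. So the Nikodym property fails.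
\end{proof}

A space is \emph{scattered} if every nonempty subset $S$ has a point that is isolated in $S$.

\begin{lemma}\label{lem:scattered}
Every infinite scattered compact Hausdorff space $K$ contains distinct points $x$ and $x_n$, $n\in\omega$, with $x_n\to x$.
\end{lemma}

\begin{proof}
Let $K'$ be the set of non-isolated points of $K$. A compact set that consists of isolated points of $K$ is finite, since the singletons form an open cover. In particular $K'\ne\emptyset$. As $K$ is scattered, there are $x\in K'$ and an open set $O$ with $O\cap K'=\{x\}$. By regularity there is an open $U\ni x$ with $\overline U\subseteq O$. Since $x$ is not isolated and $K$ is Hausdorff, $U$ is infinite; pick distinct points $x_n\in U\setminus\{x\}$. If $N$ is an open neighborhood of $x$, then $\overline U\setminus N$ is compact and consists of isolated points, so it is finite, and $x_n\in N$ for almost all $n$.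
\end{proof}

These two lemmas dispose of scattered spaces with no assumption on cardinality. In the non-scattered case we shall map $K$ onto $2^\omega$ or $[0,1]$ and pull a measure back.

\begin{lemma}\label{lem:lift}
Let $\pi\colon K\to L$ be a continuous surjection of a compact Hausdorff space onto a compact metrizable space, and let $\nu$ be a Borel probability measure on $L$. There is a regular Borel probability measure $\lambda$ on $K$ with $\lambda(\pi^{-1}(B))=\nu(B)$ for all Borel $B\subseteq L$.
\end{lemma}

\begin{proof}
Since $\pi$ is onto, $f\mapsto f\circ\pi$ is an isometry of $C(L)$ into $C(K)$. On its range the functional $f\circ\pi\mapsto\int f\,d\nu$ has norm $1$ and takes the value $1$ at the constant $1$. Let $\varphi$ be an extension of norm $1$ to $C(K)$, given by the Hahn--Banach theorem. If $0\le u\le1$, then $1-\varphi(u)=\varphi(1-u)\le\|1-u\|\le1$, so $\varphi(u)\ge0$. Thus $\varphi$ is positive, and it is represented by a regular Borel probability measure $\lambda$ on $K$. The measures $\lambda\circ\pi^{-1}$ and $\nu$ are regular, as are all finite Borel measures on a compact metrizable space, and they give the same integral to each $f\in C(L)$. Hence they are equal.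
\end{proof}

\section{The idea on the Cantor set}\label{sec:example}

For a finite binary string $s$ let $[s]=\{z\in2^\omega:s\subseteq z\}$, and let $\nu$ be the fair-coin product measure on $2^\omega$, so that $\nu([s])=2^{-|s|}$. Write $1^k0$ for the string of $k$ ones followed by a zero, and put
\begin{equation}\label{eq:cantor}
A_k=[1^k0],\qquad C_{k,i}=\{z\in A_k:z(k+1+i)=0\}\qquad(k,i\in\omega).
\end{equation}
The sets $A_k$ are pairwise disjoint. On $A_k$ the coordinates $0,\dots,k$ are fixed and the coordinates $k+1+i$, $i\in\omega$, are free, so
\begin{equation}\label{eq:values}
\nu(A_k)=2^{-k-1},\qquad\nu(C_{k,i})=2^{-k-2},\qquad\nu(C_{k,i}\cap C_{k,j})=2^{-k-3}\quad(i\ne j).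
\end{equation}
For a Borel set $B\subseteq2^\omega$ let
\[
\mu_{k,i}(B)=2^{k+1}\bigl(\nu(B\cap C_{k,i})-\nu(B\cap A_k\setminus C_{k,i})\bigr).
\]
This number measures how strongly $B$, seen inside the $k$-th piece, is correlated with the $i$-th free coordinate. If membership of points of $A_k$ in $B$ does not depend on the coordinate $k+1+i$, then flipping that coordinate is a $\nu$-preserving bijection of $B\cap C_{k,i}$ onto $B\cap A_k\setminus C_{k,i}$, and $\mu_{k,i}(B)=0$.

\begin{example}\label{ex:cantor}
For $f\in\omega^\omega$ let $B_f=\bigcup_kC_{k,f(k)}$, the set that looks at the $f(k)$-th free coordinate on the $k$-th piece. Since $B_f\cap A_k=C_{k,f(k)}$, we get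
\begin{equation}\label{eq:Bf}
\mu_{k,i}(B_f)=\tfrac12\quad\text{if }i=f(k),\qquad\mu_{k,i}(B_f)=0\quad\text{if }i\ne f(k).
\end{equation}
For $F\subseteq\omega^\omega$ let $\mathcal A_F$ be the algebra of subsets of $2^\omega$ generated by the clopen sets and the sets $B_f$, $f\in F$. Call $g$ \emph{eventually different} from $f$ if $g(k)\ne f(k)$ for almost all $k$. We claim that
\[
\langle\mu_{k,g(k)}\rangle_k\text{ is pointwise null on }\mathcal A_F\iff g\text{ is eventually different from every }f\in F.
\]
The implication from left to right follows from \eqref{eq:Bf}. For the converse, let $B\in\mathcal A_F$ be a Boolean combination of $B_{f_1},\dots,B_{f_m}$ and of clopen sets that depend on the coordinates below $N$. If $k+1\ge N$, these clopen sets contain $A_k$ or are disjoint from it, so membership of points of $A_k$ in $B$ depends only on the coordinates $k+1+f_1(k),\dots,k+1+f_m(k)$. Then $\mu_{k,g(k)}(B)=0$ whenever $g(k)\notin\{f_1(k),\dots,f_m(k)\}$, which holds for almost all $k$.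

On the other hand, \emph{no} sequence $\langle\mu_{k,g(k)}\rangle_k$ is weakly null. In $St(\mathcal A_F)$ the sets $C_{k,g(k)}$ are clopen, their union is open, and the extension of $\mu_{k,g(k)}$, which lives on $A_k$, gives this union the value $\mu_{k,g(k)}(C_{k,g(k)})=\frac12$. All values of all $\mu_{k,i}$ lie in $[-1,1]$. So $\mathcal A_F$ fails the Grothendieck property as soon as some $g$ is eventually different from all members of $F$. If $F=\{f\}$, take $g=f+1$. If $|F|<\mathfrak b$, take $g=g_0+1$, where $f\le^*g_0$ for all $f\in F$.
\end{example}

The example shows the whole mechanism. The choice of $g$ comes with its own witness against weak convergence, the open set $\bigcup_kC_{k,g(k)}$, and the task is to choose $g$ so that no element of the algebra imitates that witness on infinitely many pieces. It also shows that domination is more than we need: it is enough to avoid. By Bartoszy\'nski's characterization \cite[Theorem~2.4.7]{BJ}, $\operatorname{non}(\mathcal M)$ is the least cardinality of a family $F\subseteq\omega^\omega$ such that no $g$ is eventually different from all its members. So $\operatorname{non}(\mathcal M)$ is exactly the cardinality at which the choice of $g$ can first become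 impossible for the algebras $\mathcal A_F$. In a general algebra an element may depend on infinitely many free coordinates of each piece, and the vanishing of $\mu_{k,i}(B)$ is lost. Bessel's inequality replaces it.

\section{Rademacher arrays and the inequality $\mathfrak b\le\mathfrak{gr}$}\label{sec:array}

We isolate what was used in the example. The definition mentions only elements of $\mathcal A$ and finitely additive measures, not the Stone space; this will matter in Section~\ref{sec:models}.

\begin{definition}\label{def:array}
A \emph{Rademacher array} in a Boolean algebra $\mathcal A$ consists of pairwise disjoint elements $a_k\in\mathcal A$, finitely additive probability measures $\lambda_k$ on $\mathcal A$, and elements $c_{k,i}\in\mathcal A$ with $c_{k,i}\subseteq a_k$ ($k,i\in\omega$), such that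
\[
\lambda_k(a_k)=1,\qquad\lambda_k(c_{k,i})=\tfrac12,\qquad\lambda_k(c_{k,i}\cap c_{k,j})=\tfrac14\quad(i\ne j).
\]
The \emph{measures of the array} are
\[
\mu_{k,i}(b)=\lambda_k(b\cap c_{k,i})-\lambda_k(b\cap a_k\setminus c_{k,i})\qquad(b\in\mathcal A).
\]
\end{definition}

\begin{lemma}\label{lem:exist}
If $K=St(\mathcal A)$ is not scattered, then $\mathcal A$ contains a Rademacher array.
\end{lemma}

\begin{proof}
Let $S\subseteq K$ be nonempty with no point isolated in $S$. We define clopen sets $U_s$, $s\in2^{<\omega}$, that all meet $S$. Let $U_\emptyset=K$. Given $U_s$, the set $U_s\cap S$ is nonempty and open in $S$, so it is not a singleton. Take two of its points, a clopen set $e$ containing exactly one of them, and put $U_{s0}=U_s\cap e$, $U_{s1}=U_s\setminus e$.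

For each $n$ the sets $U_s$ with $|s|=n$ partition $K$, so each $x\in K$ determines a unique $\pi(x)\in2^\omega$ with $x\in U_{\pi(x)\upharpoonright n}$ for all $n$. The map $\pi$ is continuous because $\pi^{-1}([s])=U_s$. It is onto because for $z\in2^\omega$ the sets $U_{z\upharpoonright n}$ form a decreasing sequence of nonempty compact sets. Lemma~\ref{lem:lift} gives a regular Borel probability measure $\lambda$ on $K$ with $\lambda\circ\pi^{-1}=\nu$. With the sets of \eqref{eq:cantor}, put
\[
a_k=\pi^{-1}(A_k),\qquad c_{k,i}=\pi^{-1}(C_{k,i}),\qquad\lambda_k(b)=2^{k+1}\lambda(b\cap a_k).
\]
These sets are clopen, the $a_k$ are pairwise disjoint, and the required values follow from \eqref{eq:values} on multiplying by $2^{k+1}$.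
\end{proof}

\begin{lemma}\label{lem:array}
Let $\mu_{k,i}$ be the measures of a Rademacher array in $\mathcal A$.
\begin{itemize}
\item[(i)] Each $\mu_{k,i}$ is a measure on $\mathcal A$ with $\|\widehat\mu_{k,i}\|=1$ and $\mu_{k,i}(c_{k,i})=\frac12$, and $\widehat\mu_{k,i}$ vanishes on Borel sets disjoint from $a_k$.
\item[(ii)] $\sum_{i\in\omega}\mu_{k,i}(b)^2\le1$ for all $k\in\omega$ and $b\in\mathcal A$.
\item[(iii)] For every $g\in\omega^\omega$ the sequence $\langle\mu_{k,g(k)}:k\in\omega\rangle$ is bounded and not weakly null.
\end{itemize}
\end{lemma}

\begin{proof}
Let $h_{k,i}\in C(K)$ be equal to $1$ on $c_{k,i}$, to $-1$ on $a_k\setminus c_{k,i}$, and to $0$ off $a_k$. The regular measure with density $h_{k,i}$ with respect to $\widehat\lambda_k$ agrees with $\mu_{k,i}$ on clopen sets, so it equals $\widehat\mu_{k,i}$.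

(i) We have $\|\widehat\mu_{k,i}\|=\int|h_{k,i}|\,d\widehat\lambda_k=\lambda_k(a_k)=1$ and $\mu_{k,i}(c_{k,i})=\lambda_k(c_{k,i})=\frac12$, and the density vanishes off $a_k$.

(ii) Fix $k$. The functions $h_{k,i}$, $i\in\omega$, have norm $1$ in $L_2(\widehat\lambda_k)$ because $h_{k,i}^2=1_{a_k}$. For $i\ne j$ the product $h_{k,i}h_{k,j}$ equals $-1$ on the symmetric difference $c_{k,i}\mathbin\triangle c_{k,j}$ and $1$ on the rest of $a_k$. The symmetric difference has $\lambda_k$-measure $\frac12+\frac12-2\cdot\frac14=\frac12$, so $\int h_{k,i}h_{k,j}\,d\widehat\lambda_k=0$. Since $\mu_{k,i}(b)$ is the inner product of $1_b$ with $h_{k,i}$, Bessel's inequality gives $\sum_i\mu_{k,i}(b)^2\le\int1_b^2\,d\widehat\lambda_k=\lambda_k(b)\le1$.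

(iii) By (i) the sequence is bounded by $1$. The set $D_g=\bigcup_kc_{k,g(k)}$ is open, and $D_g\cap a_k=c_{k,g(k)}$ because the $a_k$ are pairwise disjoint. By (i), $\widehat\mu_{k,g(k)}(D_g)=\mu_{k,g(k)}(c_{k,g(k)})=\frac12$ for every $k$. Apply \eqref{eq:test}.
\end{proof}

Parts (ii) and (iii) pull in opposite directions and use different parts of the definition: (ii) uses the pairwise independence inside one row, and (iii) uses the disjointness of the rows. One row is not enough. An orthonormal sequence is weakly null in $L_2(\widehat\lambda_k)$, and $h\mapsto h\widehat\lambda_k$ is a bounded operator from $L_2(\widehat\lambda_k)$ to $M(K)$, so each row $\langle\mu_{k,i}\rangle_i$ is weakly null. A selection of one measure from each row behaves in the opposite way: the measures $\widehat\mu_{k,g(k)}$ have norm $1$ and live on pairwise disjoint sets, so $\|\sum_kt_k\widehat\mu_{k,g(k)}\|=\sum_k|t_k|$, and their closed span is an isometric copy of $\ell_1$.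

The separate treatment of scattered spaces cannot be avoided. In the algebra of finite and cofinite subsets of $\omega$, infinitely many pairwise disjoint nonempty elements $a_k$ must all be finite. Then $L_2(\widehat\lambda_k)$ is finite-dimensional and contains no infinite orthonormal sequence, so this algebra has no Rademacher array.

\begin{proof}[Proof of Theorem~\ref{thm:b}]
If $St(\mathcal A)$ is scattered, apply Lemmas~\ref{lem:scattered} and~\ref{lem:conv}; the space is infinite because $\mathcal A$ is. Otherwise let $\mu_{k,i}$ be the measures of a Rademacher array in $\mathcal A$. By Lemma~\ref{lem:array}(ii), $\lim_i\mu_{k,i}(b)=0$ for all $k$ and $b$. So each $b\in\mathcal A$ defines a function $F_b\in\omega^\omega$ by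
\[
F_b(k)=\min\{m:|\mu_{k,i}(b)|\le2^{-k}\text{ for all }i\ge m\}.
\]
There are fewer than $\mathfrak b$ functions $F_b$, so some $g\in\omega^\omega$ satisfies $F_b\le^*g$ for all $b\in\mathcal A$. For each $b$ we then have $|\mu_{k,g(k)}(b)|\le2^{-k}$ for almost all $k$. Thus $\langle\mu_{k,g(k)}\rangle_k$ is pointwise null. By Lemma~\ref{lem:array}(iii) it is bounded, hence weakly* null, and it is not weakly null.
\end{proof}

The assumption $|\mathcal A|<\mathfrak b$ enters only in the choice of $g$. Some such assumption is needed: in $\wp(\omega)$, which has the Grothendieck property, no $g$ can make the selected sequence pointwise null.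

\section{From $\mathfrak b$ to $\operatorname{non}(\mathcal M)$}\label{sec:nonM}

The proof of Theorem~\ref{thm:b} took from Lemma~\ref{lem:array}(ii) only that each row tends to zero on $b$, and it jumped beyond the last bad index. The bound $1$ in (ii) is uniform in $k$ and $b$, so it also limits the \emph{number} of bad indices, and $g$ merely has to miss them.

A \emph{slalom} is a function $S$ from $\omega$ to the finite subsets of $\omega$ with $|S(k)|\le k+1$ for all $k$. A function $g\in\omega^\omega$ \emph{evades} $S$ if $g(k)\notin S(k)$ for almost all $k$.

\begin{proposition}\label{prop:evade}
Let $\mu_{k,i}$ be the measures of a Rademacher array in $\mathcal A$. For $b\in\mathcal A$ the function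
\[
S_b(k)=\{i\in\omega:|\mu_{k,i}(b)|\ge(k+1)^{-1/2}\}
\]
is a slalom. If some $g\in\omega^\omega$ evades $S_b$ for every $b\in\mathcal A$, then $\mathcal A$ has neither the Grothendieck nor the Nikodym property.
\end{proposition}

\begin{proof}
Each $i\in S_b(k)$ contributes at least $1/(k+1)$ to the sum in Lemma~\ref{lem:array}(ii), so $|S_b(k)|\le k+1$. Let $g$ evade all $S_b$. Then for each $b\in\mathcal A$,
\[
|\mu_{k,g(k)}(b)|<(k+1)^{-1/2}\quad\text{for almost all }k.
\]
So $\langle\mu_{k,g(k)}\rangle_k$ is pointwise null, and by Lemma~\ref{lem:array}(iii) it is bounded and not weakly null. The rate of convergence does not depend on $b$, which leaves room to rescale. The measures $\chi_k=(k+1)^{1/4}\mu_{k,g(k)}$ satisfy $|\chi_k(b)|<(k+1)^{-1/4}$ for almost all $k$, so $\langle\chi_k\rangle$ is pointwise null, while $\chi_k(c_{k,g(k)})=\frac12(k+1)^{1/4}\to\infty$ by Lemma~\ref{lem:array}(i).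
\end{proof}

It remains to evade fewer than $\operatorname{non}(\mathcal M)$ slaloms. For Theorem~\ref{thm:models} we also have to evade all slaloms of a ground model whose reals have become meager, and there no cardinality bound is available. Both situations are covered by a statement about families of functions that are closed under simple definitions.

Fix a recursive coding of finite objects (finite sets, finite sequences, finite partial functions) by natural numbers. A sequence of finite objects, such as a slalom, is identified with the sequence of codes of its terms, which is an element of $\omega^\omega$. A function $f\in\omega^\omega$ is \emph{arithmetical in} $f_1,\dots,f_m$ ($m\ge0$) if its graph is definable by a first-order formula in the structure $(\omega,+,\cdot,f_1,\dots,f_m)$. A family $\mathcal F\subseteq\omega^\omega$ is \emph{arithmetically closed} if it contains every function that is arithmetical in finitely many of its members. We use two sources of such families.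
\begin{itemize}
\item[(F1)] Every $F\subseteq\omega^\omega$ is contained in an arithmetically closed family of cardinality $\max(|F|,\omega)$, namely the family of all functions arithmetical in finitely many members of $F$. It is closed because definitions can be substituted into one another, and there are countably many formulas and at most $\max(|F|,\omega)$ finite tuples from $F$.
\item[(F2)] If $V$ is a transitive model of ZFC, then $V\cap\omega^\omega$ is arithmetically closed, because $V$ evaluates formulas with quantifiers over $\omega$ correctly.
\end{itemize}

We also need the standard description of meager sets \cite[Theorem~2.2.4]{BJ}. For $x\in2^\omega$ and a partition of $\omega$ into consecutive nonempty finite intervals $I_r$, $r\in\omega$, let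
\begin{equation}\label{eq:meager}
M(x,\langle I_r\rangle)=\{y\in2^\omega:y{\upharpoonright}I_r\ne x{\upharpoonright}I_r\text{ for almost all }r\}.
\end{equation}
This set is meager, since for each $n$ the set of $y$ with $y{\upharpoonright}I_r\ne x{\upharpoonright}I_r$ for all $r\ge n$ is closed and nowhere dense. Conversely, every meager set $X$ is contained in a set of this form. Indeed, cover $X$ by an increasing sequence of closed nowhere dense sets $Z_r$. If $I_0,\dots,I_{r-1}$ cover $[0,m)$, go through the $2^m$ strings $\tau$ of length $m$, extending a string $\sigma$ at each step, until $\sigma$ is nonempty and $[\tau\sigma]\cap Z_r=\emptyset$ for all $\tau$; let $I_r=[m,m+|\sigma|)$ and let $x$ copy $\sigma$ on $I_r$. A point of $Z_n$ then differs from $x$ on $I_r$ for all $r\ge n$.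

The next lemma is essentially the nontrivial direction of Bartoszy\'nski's characterization \cite[Theorem~2.4.7]{BJ}. We include the proof because we need this relative form.

\begin{lemma}\label{lem:evdiff}
Let $\mathcal F\subseteq\omega^\omega$ be arithmetically closed and let $\mathcal F\cap2^\omega$ be meager in $2^\omega$. Then some $G\in\omega^\omega$ is eventually different from every $f\in\mathcal F$.
\end{lemma}

\begin{proof}
Suppose not. Then $\mathcal F$ guesses every function infinitely often:
\begin{equation}\label{eq:guess}
\text{for each $G\in\omega^\omega$ some $f\in\mathcal F$ satisfies $f(n)=G(n)$ for infinitely many $n$.}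
\end{equation}
Choose $x$ and $\langle I_r\rangle$ with $\mathcal F\cap2^\omega\subseteq M(x,\langle I_r\rangle)$. We construct $y\in\mathcal F\cap2^\omega$ that agrees with $x$ on infinitely many $I_r$, which is a contradiction. Neither $x$ nor $\langle I_r\rangle$ need be in $\mathcal F$, so both have to be guessed. If we guessed pairs $(I_r,x{\upharpoonright}I_r)$ directly, the intervals proposed by wrong guesses could overlap those proposed by right ones, and $\mathcal F$ cannot tell which guesses are right. So we first fix, inside $\mathcal F$, disjoint intervals on which all later guesses are made.

\emph{Step 1: a sequence $\langle J_l\rangle\in\mathcal F$ of pairwise disjoint finite intervals, infinitely many of which contain some $I_r$.} Let $G(m)$ be the least $m'>m$ such that $[m,m')$ contains some $I_r$. By \eqref{eq:guess} take $f\in\mathcal F$ equal to $G$ infinitely often, and put $f'(m)=\max(\{m+1\}\cup\{f(l):l\le m\})$. Then $f'\in\mathcal F$, $f'$ is nondecreasing, $f'(m)>m$ for all $m$, and $f'(m)\ge G(m)$ for infinitely many $m$. Let $j_0=0$ and $j_{n+1}=f'(j_n)$, a strictly increasing sequence. If $f'(m)\ge G(m)$ and $j_n\le m<j_{n+1}$, then $G(m)\le f'(m)\le f'(j_{n+1})=j_{n+2}$, so $[j_n,j_{n+2})\supseteq[m,G(m))$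 contains some $I_r$. This happens for infinitely many $n$, hence for infinitely many $n$ of one parity $\epsilon\in\{0,1\}$. Put $J_l=[j_{2l+\epsilon},j_{2l+\epsilon+2})$. These intervals are pairwise disjoint, the sequence $\langle J_l\rangle$ is arithmetical in $f$, and $T=\{l:J_l\text{ contains some }I_r\}$ is infinite.

\emph{Step 2: guessing $x$ on the intervals $J_l$.} A right guess is useless if an earlier wrong guess has already filled its interval. To prevent this, the guess at stage $p$ offers $p+1$ intervals, one more than the number of earlier stages. Let $l_0<l_1<\cdots$ enumerate $T$, and let $G^*(p)$ be the code of $\langle(l_q,x{\upharpoonright}J_{l_q}):q\le p\rangle$. By \eqref{eq:guess} take $f^*\in\mathcal F$ equal to $G^*$ infinitely often. Define $y$ in stages $p\in\omega$. If $f^*(p)$ codes a sequence $\langle(t_q,\sigma_q):q\le p\rangle$ with $t_0<\dots<t_p$ and $\sigma_q\in2^{J_{t_q}}$, take the least $q$ such that $t_q$ was not used at an earlier stage, declare $t_q$ used, and put $y{\upharpoonright}J_{t_q}=\sigma_q$. Such a $q$ exists because at most $p$ indices were used earlier. If $f^*(p)$ is not of this form, do nothing at stage $p$. Put $y(n)=0$ for all $n$ at which $y$ is not defined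 at any stage. Each index is used at most once and the $J_l$ are disjoint, so $y$ is well defined. We have $y(n)=1$ if and only if some stage assigns the value $1$ to $n$, so $y$ is arithmetical in $f^*$ and $\langle J_l\rangle$, and $y\in\mathcal F$.

At each stage $p$ with $f^*(p)=G^*(p)$ a new index $l\in T$ is used and $y{\upharpoonright}J_l=x{\upharpoonright}J_l$. Each such $J_l$ contains some $I_r$, and different $l$ give different $r$ because the $J_l$ are disjoint and the $I_r$ are nonempty. So $y{\upharpoonright}I_r=x{\upharpoonright}I_r$ for infinitely many $r$.
\end{proof}

Lemma~\ref{lem:evdiff} avoids one value in each position, and a slalom proposes $k+1$ values in position $k$. To bridge the gap we read $g(k)$ as a $(k+1)$-tuple and let its $j$-th entry defeat the $j$-th element of $S(k)$.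

\begin{lemma}\label{lem:slalom}
Let $\mathcal F\subseteq\omega^\omega$ be arithmetically closed and let $\mathcal F\cap2^\omega$ be meager in $2^\omega$. Then some $g\in\omega^\omega$ evades every slalom $S\in\mathcal F$.
\end{lemma}

\begin{proof}
Let $\Delta=\{(k,j):j\le k\}$. Fix a recursive bijection of $\Delta$ with $\omega$, through which functions on $\Delta$ are regarded as elements of $\omega^\omega$, and uniformly recursive bijections $\gamma_k\colon\omega\to\omega^{k+1}$. By Lemma~\ref{lem:evdiff} there is $G\colon\Delta\to\omega$ that differs from each $f\in\mathcal F$ at almost all points of $\Delta$. Define $g(k)$ by $\gamma_k(g(k))=\langle G(k,0),\dots,G(k,k)\rangle$.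

Let $S\in\mathcal F$ be a slalom. For $(k,j)\in\Delta$ write $S(k)=\{z_0<\dots<z_{l-1}\}$, where $l\le k+1$, and let $f_S(k,j)=\gamma_k(z_j)(j)$ if $j<l$ and $f_S(k,j)=0$ otherwise. Then $f_S$ is arithmetical in $S$, so $f_S\in\mathcal F$. The finitely many points of $\Delta$ at which $G$ and $f_S$ agree involve finitely many $k$. For any other $k$, the equality $g(k)=z_j$ would give $G(k,j)=\gamma_k(z_j)(j)=f_S(k,j)$, which is false. So $g(k)\notin S(k)$ for almost all $k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nonM}]
If $St(\mathcal A)$ is scattered, apply Lemmas~\ref{lem:scattered} and~\ref{lem:conv}. Otherwise take a Rademacher array in $\mathcal A$ and the slaloms $S_b$ of Proposition~\ref{prop:evade}. By (F1) there is an arithmetically closed family $\mathcal F$ that contains all $S_b$ and has cardinality at most $\max(|\mathcal A|,\omega)=|\mathcal A|<\operatorname{non}(\mathcal M)$. Then $\mathcal F\cap2^\omega$ is meager, Lemma~\ref{lem:slalom} gives $g$ that evades all $S_b$, and Proposition~\ref{prop:evade} shows that both properties fail. This gives $\operatorname{non}(\mathcal M)\le\mathfrak{gr}$ and the statement on the Nikodym property. The bound $\operatorname{cov}(\mathcal M)\le\mathfrak{gr}$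 is part of (K1).
\end{proof}

\section{Ground-model algebras in extensions}\label{sec:models}

Let $V\subseteq W$ be transitive models of ZFC and let $\mathcal A\in V$ be an infinite Boolean algebra. In $W$ the algebra is the same set, but its Stone space may have new points, and there may be new measures and new sequences of measures. The two properties ``in $W$'' refer to all of these. The plan is to find the convergent sequence or the array in $V$, to observe that it remains one in $W$, and to select $g$ in $W$.

\begin{proof}[Proof of Theorem~\ref{thm:models}]
Suppose first that $St(\mathcal A)$ is scattered in $V$. By Lemma~\ref{lem:scattered} there is in $V$ a sequence of distinct ultrafilters $x,x_0,x_1,\dots$ on $\mathcal A$ such that for each $b\in\mathcal A$ we have $b\in x_n\Leftrightarrow b\in x$ for almost all $n$. This statement, including the statement that $x$ and the $x_n$ are ultrafilters on $\mathcal A$, quantifies only over $\mathcal A$ and $\omega$, so it holds in $W$. There it says that $x_n\to x$ in the Stone space of $\mathcal A$ computed in $W$. Lemma~\ref{lem:conv}, applied in $W$, shows that both properties fail.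

Suppose now that $St(\mathcal A)$ is not scattered in $V$. By Lemma~\ref{lem:exist} there is a Rademacher array in $\mathcal A$ that belongs to $V$. Definition~\ref{def:array} quantifies only over $\mathcal A$ and $\omega$ and refers to sums and inequalities between real numbers of $V$, which $V$ and $W$ compute in the same way. So the same objects form a Rademacher array in $W$, with the same values $\mu_{k,i}(b)$ and the same slaloms $S_b$. In particular $S_b\in V$ for all $b\in\mathcal A$. The family $\mathcal F=V\cap\omega^\omega$ is an element of $V$, hence of $W$. It is arithmetically closed by (F2), and $\mathcal F\cap2^\omega=V\cap2^\omega$ is meager in $W$ by assumption. Lemma~\ref{lem:slalom} and Proposition~\ref{prop:evade}, both applied in $W$, show that both properties fail in $W$.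

It remains to verify the example. Let $d\in W$ be a dominating real over $V$. Replacing $d(n)$ by $\sum_{l\le n}(d(l)+1)$, we may assume that $d(m)>m$ for all $m$. Work in $W$. Put $j_0=0$, $j_{n+1}=d(j_n)$ and $I_n=[j_n,j_{n+1})$. Let $y\in V\cap2^\omega$ take the value $1$ infinitely often. The function $\psi(m)=\min\{l>m:y(l-1)=1\}$ is in $V$, so $\psi\le^*d$. For almost all $n$ we get $j_n<\psi(j_n)\le j_{n+1}$, and $y$ takes the value $1$ at the point $\psi(j_n)-1\in I_n$. Hence $y\in M(\mathbf 0,\langle I_n\rangle)$ in the notation of \eqref{eq:meager}, where $\mathbf 0$ is the zero sequence. So $V\cap2^\omega$ is covered by this meager set and the countable set of eventually zero sequences.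
\end{proof}

The meagerness assumption is used only in the non-scattered case. It cannot be dropped: for $W=V$ the algebra $\wp(\omega)$ has the Grothendieck property. For a class of forcing extensions it is exactly the right assumption.

A forcing $\mathbb P\in V$ is \emph{proper} if for every uncountable cardinal $\kappa$ every stationary subset of $[\kappa]^{\omega}$ in $V$ remains stationary in every $\mathbb P$-generic extension. It has the \emph{Laver property} if in every $\mathbb P$-generic extension, for each $f\in\omega^\omega$ that is bounded by a function in $V$, there is a slalom $S\in V$ with $f(k)\in S(k)$ for all $k$. A Boolean algebra is \emph{$\sigma$-complete} if every countable subset has a supremum. We use the following theorem of Sobota and Zdomskyy \cite{SZ}: \emph{if $\mathcal A\in V$ is a $\sigma$-complete Boolean algebra in $V$, and $\mathbb P\in V$ is proper, has the Laver property and preserves the ground-model reals as a non-meager set, then in every $\mathbb P$-generic extension every pointwise convergent sequence of measures on $\mathcal A$ is weakly convergent.}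

\begin{corollary}\label{cor:laver}
Let $\mathbb P\in V$ be a proper forcing with the Laver property and let $G$ be $\mathbb P$-generic over $V$. The following are equivalent.
\begin{itemize}
\item[(1)] $V\cap2^\omega$ is non-meager in $V[G]$.
\item[(2)] Every infinite $\sigma$-complete Boolean algebra of $V$ has both the Nikodym and the Grothendieck property in $V[G]$.
\item[(3)] Some infinite Boolean algebra of $V$ has at least one of these properties in $V[G]$.
\end{itemize}
\end{corollary}

\begin{proof}
(2)$\Rightarrow$(3): the algebra $\wp(\omega)\cap V$ is infinite and $\sigma$-complete in $V$.

(3)$\Rightarrow$(1): this is Theorem~\ref{thm:models} for $W=V[G]$.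

(1)$\Rightarrow$(2): choose $p\in G$ that forces (1), and let $\mathbb P_p$ be the forcing of conditions below $p$. The $\mathbb P_p$-generic extensions are the $\mathbb P$-generic extensions by filters containing $p$. So $\mathbb P_p$ is proper, has the Laver property and preserves the ground-model reals as a non-meager set, and $V[G]$ is a $\mathbb P_p$-generic extension. Let $\mathcal A\in V$ be infinite and $\sigma$-complete in $V$, and let $\langle\mu_n\rangle\in V[G]$ be a pointwise null sequence of measures on $\mathcal A$. By the theorem of Sobota and Zdomskyy, $\langle\widehat\mu_n\rangle$ converges weakly to some $\rho$. A weakly convergent sequence is norm bounded, so $\langle\mu_n\rangle$ is bounded, which gives the Nikodym property. Evaluation at a clopen set $b$ gives $\rho(b)=\lim_n\mu_n(b)=0$, so $\rho=0$ by uniqueness of the regular extension. Thus $\langle\mu_n\rangle$ is weakly null, which gives the Grothendieck property.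
\end{proof}

Properness and the Laver property are used only in the implication (1)$\Rightarrow$(2).

\begin{remark}
The \emph{dominating number} $\mathfrak d$ is the least cardinality of a family $F\subseteq\omega^\omega$ such that each $g\in\omega^\omega$ satisfies $g\le^*f$ for some $f\in F$. The bound in Theorem~\ref{thm:nonM} cannot be raised from $\operatorname{non}(\mathcal M)$ to $\mathfrak d$. Sobota and Zdomskyy \cite{SZ} obtain, consistently, infinite Boolean algebras of cardinality less than $\mathfrak d$ with the Vitali--Hahn--Saks property (every pointwise convergent sequence of measures is weakly convergent), and this property implies the Grothendieck property by the last lines of the preceding proof.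
\end{remark}

\section{Compact spaces of small weight}\label{sec:CK}

The weight of $St(\mathcal A)$ is at most $|\mathcal A|$, so Theorem~\ref{thm:CK} extends the Grothendieck half of Theorem~\ref{thm:nonM} to all compact spaces. A general compact space may have no nontrivial clopen sets, and two changes are needed. The pieces $a_k$ and the functions $h_{k,i}$ are now Borel, which is harmless because \eqref{eq:test} and Bessel's inequality do not require continuity. The role of the elements $b\in\mathcal A$ as tests for weak* convergence passes to a small dense subset of $C(K)$.

Such a subset exists. Let $K$ be an infinite compact Hausdorff space and let $\mathcal B$ be a base of cardinality equal to the weight $\kappa$ of $K$; since $K$ is infinite and Hausdorff, $\kappa\ge\omega$. For each pair of members of $\mathcal B$ with disjoint closures, Urysohn's lemma gives a continuous function equal to $0$ on one and $1$ on the other. These at most $\kappa$ functions separate the points of $K$, so by the Stone--Weierstrass theorem the polynomials in them with rational coefficients form a norm dense set of cardinality at most $\kappa$. Removing the zero function leaves a dense set, because $0$ is not an isolated point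 of $C(K)$.

\begin{proof}[Proof of Theorem~\ref{thm:CK}]
If $K$ is scattered, apply Lemmas~\ref{lem:scattered} and~\ref{lem:conv}. Suppose that $K$ is not scattered. By a theorem of Pe{\l}czy\'nski and Semadeni \cite{PS} there is a continuous surjection $\pi\colon K\to[0,1]$, and Lemma~\ref{lem:lift} gives a regular Borel probability measure $\lambda$ on $K$ whose image under $\pi$ is Lebesgue measure.

For $i\in\omega$ let $r_i\colon(0,1]\to\{-1,1\}$ be the Rademacher function that equals $(-1)^m$ on $(m2^{-i-1},(m+1)2^{-i-1}]$ for $0\le m<2^{i+1}$. The set $\{r_i=1\}$ has Lebesgue measure $\frac12$. If $i<j$, then $r_i$ is constant on each of the intervals that define it, and $r_j$ has integral $0$ over each of them, so the $r_i$ are orthonormal in $L_2(0,1]$. Put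
\[
a_k=\pi^{-1}\bigl((2^{-k-1},2^{-k}]\bigr),\qquad\lambda_k(B)=2^{k+1}\lambda(B\cap a_k),
\]
and let $h_{k,i}(x)=r_i(2^{k+1}\pi(x)-1)$ for $x\in a_k$ and $h_{k,i}(x)=0$ otherwise. The sets $a_k$ are Borel and pairwise disjoint, and $\lambda_k$ is a probability measure concentrated on $a_k$. The map $t\mapsto2^{k+1}t-1$ is the increasing affine bijection of $(2^{-k-1},2^{-k}]$ onto $(0,1]$, so the image of $\lambda_k$ under $x\mapsto2^{k+1}\pi(x)-1$ is Lebesgue measure on $(0,1]$. Hence for each $k$ the functions $h_{k,i}$, $i\in\omega$, are orthonormal in $L_2(\lambda_k)$, and $\lambda_k(\{h_{k,i}=1\})=\frac12$. Let $\rho_{k,i}$ be the measure with density $h_{k,i}$ with respect to $\lambda_k$. It is regular because $|\rho_{k,i}|\le2^{k+1}\lambda$, it has norm $1$, and it is concentrated on $a_k$.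

Let $E\subseteq C(K)\setminus\{0\}$ be norm dense in $C(K)$ with $\omega\le|E|<\operatorname{non}(\mathcal M)$. For $f\in E$ put
\[
S_f(k)=\Bigl\{i\in\omega:\Bigl|\int f\,d\rho_{k,i}\Bigr|\ge\|f\|(k+1)^{-1/2}\Bigr\}.
\]
Bessel's inequality gives $\sum_i\bigl(\int f\,d\rho_{k,i}\bigr)^2\le\int f^2\,d\lambda_k\le\|f\|^2$. Each $i\in S_f(k)$ contributes at least $\|f\|^2/(k+1)>0$, so $S_f$ is a slalom. By (F1) the slaloms $S_f$, $f\in E$, lie in an arithmetically closed family $\mathcal F$ with $|\mathcal F|<\operatorname{non}(\mathcal M)$, and Lemma~\ref{lem:slalom} gives $g$ that evades all of them. Then $\int f\,d\rho_{k,g(k)}\to0$ for all $f\in E$. For arbitrary $u\in C(K)$ and $f\in E$ we have $|\int u\,d\rho_{k,g(k)}|\le\|u-f\|+|\int f\,d\rho_{k,g(k)}|$, so density of $E$ shows that $\langle\rho_{k,g(k)}\rangle_k$ is weak* null. The Borel set $D=\bigcup_k\{h_{k,g(k)}=1\}$ meets $a_k$ in $\{h_{k,g(k)}=1\}$, so $\rho_{k,g(k)}(D)=\frac12$ for every $k$. By \eqref{eq:test} the sequence is not weakly null.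
\end{proof}

\begin{thebibliography}{9}

\bibitem{BJ}
Bartoszy\'nski and Judah, \emph{Set Theory: On the Structure of the Real Line}.

\bibitem{source}
\emph{Convergence of measures on Boolean algebras and cardinal characteristics of the continuum},
\texttt{https://repository.kulib.kyoto-u.ac.jp/\allowbreak dspace/\allowbreak bitstream/\allowbreak 2433/\allowbreak 261450/\allowbreak 1/\allowbreak 2164-03.pdf}.

\bibitem{PS}
Pe{\l}czy\'nski and Semadeni, Studia Math. \textbf{18} (1959).

\bibitem{SZ}
D.~Sobota and L.~Zdomskyy, \emph{Convergence of measures in forcing extensions}, Israel J. Math. \textbf{232} (2019).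

\end{thebibliography}
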